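# Powerful numbers on a line: counting the solutions of $Am-Bm'=C$

## The bound $N(z)\ll z^{6/25}(\log z)^2$ and its companion

A positive integer $n$ is called **powerful** if every prime that divides $n$ divides it at least twice. Write $\bar{\mathcal M}$ for the set of powerful numbers. Let $A,B,C$ be fixed positive integers, and for $z>0$ let $N(z)$ be the number of pairs $(m,m')$ with
$$Am-Bm'=C,\qquad m,m'\in\bar{\mathcal M}\cap[0,z].$$

**Theorem 1.** For all fixed positive integers $A,B,C$ we have
$$N(z)\ll_{A,B,C} z^{6/25}(\log z)^2\qquad(z\ge2).$$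
Since $6/25<1/4$, this gives $N(z)=o(z^{1/4})$ as $z\to\infty$.

**Theorem 2.** Either every solution has $ABmm'$ a perfect square, and then every solution satisfies $Am+Bm'\le C^2$, so $N$ is bounded; or $N(z)\gg_{A,B,C}\log z$ for all $z\ge z_0(A,B,C)$. Both cases occur: $(A,B,C)=(1,1,1)$ is of the second kind, and for $(A,B,C)=(9,1,3)$ there are no solutions.

The question behind Theorem 1 comes from the paper "On additive and multiplicative decompositions of sets of integers composed from a given set of primes, II. (Multiplicative decompositions.)": is it true that $N(z)=o(z^{1/4})$ for every fixed choice of $A,B,C$? The answer is yes, with a power of $z$ to spare. The line $Am-Bm'=C$ is fixed, and we ask how many points with both coordinates powerful it can carry up to height $z$. Theorem 2 is not needed for this; it is proved at the end.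

The exponent is a sum of two terms, $\frac6{25}=\frac15+\frac1{25}$. We cut the real picture into about $Z^{1/5}$ short pieces (here $Z$ is the size of $m$), trap the solutions of each piece on boundedly many algebraic curves, and show that a curve carries at most about $Z^{1/25}$ of them, up to logarithms and after summing over the shapes of the solutions.

**Conventions.** The symbols $\ll,O,\asymp$ and the constants $c,c_1,c_2,\dots$ depend only on $A,B,C$, and on $\varepsilon$ where it appears. $Z_0$ is a constant of the same kind that we enlarge finitely often. We write $\omega(n)$ and $d(n)$ for the number of prime divisors and of divisors of $n$, and use $d(n)\ll_\varepsilon n^\varepsilon$.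

## Powerful numbers as $x^3y^2$, and some solutions by hand

A number is powerful if and only if it is $x^3y^2$ with $x,y\in\mathbb N$: an exponent $\ge2$ is $2k$ or $3+2k$ with $k\ge0$. The representation need not be unique: $64=1^3\cdot8^2=4^3\cdot1^2$. Counting all representations gives at most $\sum_x(z/x^3)^{1/2}=O(z^{1/2})$ powerful numbers up to $z$. Since $m$ determines $m'$, this already gives $N(z)\ll z^{1/2}$.

The powerful numbers up to $100$ are
$$1,4,8,9,16,25,27,32,36,49,64,72,81,100.$$
For $A=B=C=1$ we look for two consecutive ones: only $9-8=1$. In the form $x^3y^2-u^3v^2=1$ this is $(x,y,u,v)=(1,3,2,1)$. Freezing $(x,u)=(1,2)$ leaves the Pell equation $y^2-8v^2=1$, with solutions $(3,1),(17,6),(99,35),\dots$, so also $289-288=1$ and $9801-9800=1$. Freezing $(x,u)=(1,3)$ gives $y^2-27v^2=1$ with $(26,5)$, so $676-675=1$. Each $(x,u)$ gives its own Pell equation; the difficulty is that there are many pairs $(x,u)$.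

For $A=B=1$, $C=4$ the list gives $8-4$ and $36-32$. The second is $4\,(9-8)$, an old solution for $C=1$ multiplied by $4$. This suggests removing common factors first.

## Coprime quadruples in dyadic boxes

**Step 1: remove common factors.** The purpose is to make a solution a pair of rational points on $\mathbb P^1$. Choose one representation $m=x^3y^2$, $m'=u^3v^2$ for each number, and let $g=\gcd(x,u)$, $h=\gcd(y,v)$. Then $g^3h^2$ divides $m$ and $m'$, hence $C$. So there are finitely many pairs $(g,h)$. Dividing by $g^3h^2$ and replacing $C$ by $C/(g^3h^2)$, we see that it suffices to bound the number of quadruples of positive integers with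
$$Ax^3y^2-Bu^3v^2=C,\qquad \gcd(x,u)=\gcd(y,v)=1,\qquad x^3y^2\le z. \tag{1}$$
A quadruple is now determined by the two points $(x:u)$ and $(y:v)$ of $\mathbb P^1(\mathbb Q)$, by coprimality and positivity.

**Step 2: cut into boxes.** The purpose is to fix the size of every variable. Solutions with $Ax^3y^2<2C$ are $O(1)$ in number. Put the others in boxes
$$x\in[X,2X),\quad y\in[Y,2Y),\quad u\in[U,2U),\quad v\in[V,2V),$$
with $X,Y,U,V\ge1$ powers of $2$, and let
$$Z=X^3Y^2\le z,\qquad D=XU,\qquad E=YV.$$
In a nonempty box $m\asymp Z$, and $Bm'=Am-C\in[Am/2,Am)$, so $U^3V^2\asymp m'\asymp Z$. Multiplying,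
$$D^3E^2\asymp Z^2,\qquad E\asymp ZD^{-3/2}. \tag{2}$$
All variables are $\ll Z^{1/2}$. Boxes with $Z<Z_0$ contain $O(1)$ solutions altogether, so we assume $Z\ge Z_0$.

For instance $289-288=1$, with $(x,y,u,v)=(1,17,2,6)$, lies in the box $(X,Y,U,V)=(1,16,2,4)$ with $Z=256$, $D=2$, $E=64$.

**Proposition 3.** For every $\varepsilon>0$, a box contains
$$\ll_\varepsilon Z^{1/5+\varepsilon}+Z^{1/5}(\log Z)\bigl(1+\min(D^{1/10},\,Z^{1/5}D^{-2/5})\bigr)$$
solutions of (1).

**Step 3: Proposition 3 implies Theorem 1.** We sum over boxes. Given $X,Y,U$, the relation $V^2\asymp Z/U^3$ leaves $O(1)$ choices of $V$. As $U$ runs through powers of $2$, so does $D/X$. The quantities $D^{1/10}$ and $Z^{1/5}D^{-2/5}$ are equal at $D=Z^{2/5}$, where both are $Z^{1/25}$. So the sum over $U$ of their minimum consists of two geometric sums and is $\ll Z^{1/25}$. It remains to sum $Z^{6/25}\log Z$ over $(X,Y)$ with $X^3Y^2\le z$. For fixed $X$ the sum over $Y$ is geometric and is $\ll z^{6/25}\log z$; there are $O(\log z)$ values of $X$. The total is $\ll z^{6/25}(\log z)^2$. The other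 terms $Z^{1/5+\varepsilon}$ and $Z^{1/5}\log Z$, over $O((\log z)^3)$ boxes, contribute $\ll z^{1/5+2\varepsilon}$; with $\varepsilon=1/100$ this is $z^{0.22}$, which is smaller. $\square$

Everything now takes place in one box.

## Pell and Thue fibers, and the exponent $2/5$

The natural first attempt is to freeze half of the variables. With $(x,u)$ frozen, (1) is a Pell-type equation in $(y,v)$; with $(y,v)$ frozen, it is a cubic Thue equation in $(x,u)$. Both have very few solutions.

**Lemma 4.** For given $(x,u)$, the number of $(y,v)$ with (1) in the box is $\ll_\varepsilon Z^\varepsilon$.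

*Proof.* Put $a=Ax^3$, $b=Bu^3$. Multiplying (1) by $a$ gives
$$(ay)^2-ab\,v^2=aC\neq0,\qquad aC\ll Z^{O(1)}.$$
If $ab$ is a square, then $(ay-v\sqrt{ab})(ay+v\sqrt{ab})=aC$ in integers. The second factor is a positive divisor of $aC$ and determines the first, hence $y$ and $v$. So there are at most $d(aC)\ll Z^\varepsilon$ solutions.

If $ab$ is not a square, $\alpha=ay+v\sqrt{ab}$ is an integer of a real quadratic field and has norm $aC$. A quadratic field has at most $d(aC)$ integral ideals of norm $aC$. Elements that generate the same ideal differ by a factor $\pm\epsilon_0^k$, where $\epsilon_0>1$ is the fundamental unit. Write $\epsilon_0=(t_0+w_0\sqrt{\Delta_0})/2$ with $\Delta_0\ge5$ the discriminant. From $\epsilon_0>1>|\epsilon_0'|$ we get $t_0,w_0\ge1$, so $\epsilon_0\ge(1+\sqrt5)/2$. Both $|\alpha|$ and its conjugate $|\alpha'|$ are $\le Z^{O(1)}$, and $|\alpha\alpha'|\ge1$, so $\bigl|\log|\alpha|\bigr|\ll\log Z$. Hence for each ideal only $O(\log Z)$ values of $k$ are possible. In total there are $\ll d(aC)\log Z\ll_\varepsilon Z^\varepsilon$ solutions.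 $\square$

For Thue equations we need a bound that depends very weakly on the coefficients. Recall: if $L$ is a number field and $S$ a finite set of places containing the infinite ones, an element of $L$ is an *$S$-integer* if $|\cdot|_w\le1$ for all $w\notin S$, and an *$S$-unit* if equality holds for all $w\notin S$. Example: for $L=\mathbb Q$, $S=\{\infty,2,3\}$ the $S$-units are $\pm2^i3^j$ with $i,j\in\mathbb Z$, and $\xi+\eta=1$ has the solutions $(9,-8)$, $(\frac13,\frac23)$, and others. We use Evertse (Invent. Math. 75 (1984), 561–584, Theorem 1): for $\lambda_1,\lambda_2\in L^*$ the equation $\lambda_1\xi+\lambda_2\eta=1$ has at most $3\cdot7^{[L:\mathbb Q]+2|S|}$ solutions in $S$-units $\xi,\eta$.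

**Lemma 5.** Let $F\in\mathbb Z[X,Y]$ be a binary form of degree $n$ with at least three distinct zeros in $\mathbb P^1(\overline{\mathbb Q})$, let $h\ne0$ be an integer, and let $|h|$ and the absolute values of the coefficients of $F$ be at most $H$, where $H\ge2$. Then $F(p,q)=h$ has $\ll_{n,\varepsilon}H^\varepsilon$ solutions in coprime integers $p,q$.

*Proof.* Write $F=aY^l\prod_i(X-\theta_iY)$ with $a\in\mathbb Z\setminus\{0\}$; then the $a\theta_i$ are algebraic integers. Let $L$ be the splitting field, so $[L:\mathbb Q]\le n!$. Let $S$ consist of the infinite places and the places above the primes dividing $ah$; then $|S|\le n!\,(1+\omega(ah))$. Since $a$ is an $S$-unit, the $\theta_i$ are $S$-integers. For a solution $(p,q)$ the values of the linear factors $Y$ (if $l\ge1$) and $X-\theta_iY$ are $S$-integers, and their product with multiplicities is $h/a$, an $S$-unit. So each value is an $S$-unit.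

Choose three pairwise non-proportional linear factors $\ell_1,\ell_2,\ell_3$. There are $\lambda_1,\lambda_2\in L^*$ with $\lambda_1\ell_1+\lambda_2\ell_2=\ell_3$. Then $(\ell_1/\ell_3,\ell_2/\ell_3)(p,q)$ solves $\lambda_1\xi+\lambda_2\eta=1$ in $S$-units, so there are at most $3\cdot7^{[L:\mathbb Q]+2|S|}\ll_n c_n^{\omega(ah)}$ values of this pair. The ratio $\ell_1/\ell_3$ determines $(p:q)$, hence $(p,q)$ up to sign. Finally $c_n^{\omega(ah)}\le d(|ah|)^{\log_2c_n}\ll_{n,\varepsilon}H^\varepsilon$, as $|ah|\le H^2$. $\square$

**Lemma 6.** For given $(y,v)$, the number of $(x,u)$ with (1) in the box is $\ll_\varepsilon Z^\varepsilon$.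

*Proof.* Apply Lemma 5 to the form $Ay^2\,X^3-Bv^2\,U^3$ in the variables $(X,U)$ and $h=C$. It has three distinct zeros because both coefficients are nonzero. $\square$

**Where this stops.** The box has $\ll D$ pairs $(x,u)$ and $\ll E$ pairs $(y,v)$, so it contains $\ll_\varepsilon Z^\varepsilon\min(D,E)$ solutions. By (2), $\min(D,E)\le(D^3E^2)^{1/5}\ll Z^{2/5}$. So fibering alone gives $N(z)\ll z^{2/5+\varepsilon}$. It gives nothing better for boxes with $D\asymp E\asymp Z^{2/5}$: there are $\asymp Z^{2/5}$ possible fibers in either direction, and the lemmas do not say that most are empty.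

The lemmas do settle the unbalanced boxes. If $D<Z^{1/5}$ or $E<Z^{1/5}$, the count is $\ll Z^{1/5+\varepsilon}$, as Proposition 3 requires. **From now on $D,E\ge Z^{1/5}$.** Put
$$S=\frac{\log D}{\log Z},\qquad e'=1-\tfrac32S,\qquad\text{so } D=Z^S,\quad E\asymp Z^{e'}.$$
($S$ now denotes this exponent, no longer a set of places.) Then $S\ge\frac15$, and $e'\ge\frac15-O(1/\log Z)\ge\frac16$ for $Z\ge Z_0$. Hence also $S\le\frac59$ and $e'\le\frac7{10}$.

## Auxiliary forms from a two-variable determinant

The way past the balanced boxes is to use that solutions are close to a curve. Normalize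
$$s=\frac{xU}{uX},\qquad t=\frac{yV}{vY},\qquad s,t\in(\tfrac12,2).$$
With $\kappa=\dfrac{BU^3V^2}{AX^3Y^2}\asymp1$, equation (1) says $\dfrac{m}{m'}=\dfrac BA\Bigl(1+\dfrac C{Bm'}\Bigr)$, that is,
$$s^3t^2=\kappa(1+\zeta),\qquad 0<\zeta=\frac{C}{Bm'}\le\frac{c_1}{Z}. \tag{3}$$
In the example $289-288=1$ we get $s=1$, $t=\frac{17}{24}$, $\kappa=\frac12$ and $s^3t^2=\frac{289}{576}=\frac12\bigl(1+\frac1{288}\bigr)$.

So $(s,t)$ is within $O(1/Z)$ of the curve $s^3t^2=\kappa$. If many such points have $s$ in a short interval, then the vectors of values of monomials in $(x,u;y,v)$ at these points are nearly dependent. Their determinants are small integers, hence zero, and this gives a polynomial relation.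

"Bidegree $(a,b)$" means homogeneous of degree $a$ in $(x,u)$ and of degree $b$ in $(y,v)$; for example $xy-2uv$ has bidegree $(1,1)$. By Bézout's theorem on $\mathbb P^1\times\mathbb P^1$, two forms of bidegrees $(a,b)$ and $(a',b')$ without common factor have at most $ab'+a'b$ common zeros over $\mathbb C$.

Let $\delta=Z^{-1/5}$ and cover $[\frac12,2]$ by $O(Z^{1/5})$ subintervals ("arcs") of length at most $\delta$. Put
$$r=\sqrt{e'/S},\qquad d=\lfloor100r\rfloor,\qquad e=\lfloor100/r\rfloor,\qquad K=(d+1)(e+1).$$
Since $e'/S\in[\frac3{10},\frac72]$, the numbers $d,e,K$ are bounded. Also $K>100r\cdot100/r=10^4$.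

**Proposition 7.** For each arc, all solutions with $s$ in the arc satisfy $F(x,u;y,v)=0$ for some nonzero $F\in\mathbb Z[x,u;y,v]$ of bidegree $(d,e)$ with coefficients of size $\le Z^{O(1)}$.

*Proof.* **Step 1: it suffices that minors vanish.** Form the integer matrix with rows indexed by the solutions with $s$ in the arc, and columns by the $K$ monomials $x^iu^{d-i}y^kv^{e-k}$. Suppose its rank $R$ is $<K$. If $R=0$ there are no solutions, and any monomial serves as $F$. Otherwise take $R$ independent rows and $R+1$ columns containing a nonzero $R\times R$ minor of these rows. The signed $R\times R$ minors of this block form a nonzero vector killed by the $R$ rows, hence by all rows. Its entries are $\le Z^{O(1)}$, and they are the coefficients of $F$. So we must show that every $K\times K$ minor $\Delta$ is $0$.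

**Step 2: extract the sizes.** Since $x=s\,uX/U$ and $y=t\,vY/V$,
$$x^iu^{d-i}y^kv^{e-k}=X^iU^{d-i}Y^kV^{e-k}\,(u/U)^d(v/V)^e\,s^it^k .$$
The factor $(u/U)^d(v/V)^e$ depends only on the row and is $O(1)$. In the product of $X^iU^{d-i}Y^kV^{e-k}$ over all $(i,k)$, the exponent of $X$ is $(e+1)\frac{d(d+1)}2=\frac{dK}2$, that of $U$ is the same, and those of $Y$ and $V$ are $\frac{eK}2$. So
$$|\Delta|\ll D^{dK/2}E^{eK/2}\,\bigl|\det(s_n^it_n^k)\bigr|. \tag{4}$$

**Step 3: bound the determinant by a sum of weights.** Let $s_0\ge\frac12$ be the left endpoint of the arc and write $s=s_0+p$, $0\le p\le\delta$. By (3),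
$$s^it^k=\kappa^{k/2}\,s^{\,i-3k/2}(1+\zeta)^{k/2}.$$
This is analytic in $(p,\zeta)$ for $|p|<\frac12$, $|\zeta|<1$, and bounded by $O(1)$ on $|p|=\frac14$, $|\zeta|=\frac12$. By Cauchy's estimates it equals $\sum_{\alpha,\beta\ge0}c^{(i,k)}_{\alpha\beta}p^\alpha\zeta^\beta$ with $|c^{(i,k)}_{\alpha\beta}|\ll4^\alpha2^\beta$, and the series converges absolutely at our points, where $p\le\delta<\frac14$ and $\zeta<\frac12$. Number the columns $l=1,\dots,K$ and expand by multilinearity:
$$\det(s_n^it_n^k)=\sum_{((\alpha_l,\beta_l))_{l\le K}}\Bigl(\prod_lc^{(l)}_{\alpha_l\beta_l}\Bigr)\det\bigl(p_n^{\alpha_l}\zeta_n^{\beta_l}\bigr)_{n,l}.$$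
If two of the pairs $(\alpha_l,\beta_l)$ coincide, the inner determinant has two equal columns and vanishes. For the other terms put $I=\sum\alpha_l$, $J=\sum\beta_l$, $w=\frac I5+J$. Such a term is
$$\ll4^I2^J\,\delta^I(c_1/Z)^J\le c^{I+J}Z^{-I/5-J}\le c_2^{\,w}Z^{-w}$$
with some $c\ge1$ and $c_2=c^5$, because $I+J\le5w$.

Let $\nu_K$ be the sum of the $K$ smallest values, with multiplicity, of $\frac\alpha5+\beta$ over pairs $\alpha,\beta\ge0$. As the pairs are distinct, $w\ge\nu_K$. For given $(I,J)$ there are at most $(I+1)^K(J+1)^K$ tuples. For given $w\in\frac15\mathbb Z$ there are at most $w+1$ pairs $(I,J)$, since $J\le w$ determines $I$; and $I,J\le5w$. Hence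
$$\bigl|\det(s_n^it_n^k)\bigr|\ll\sum_{w\in\frac15\mathbb Z,\,w\ge\nu_K}(w+1)(5w+1)^{2K}(c_2/Z)^w\ll Z^{-\nu_K}. \tag{5}$$
For the last step, take $Z\ge2c_2$, write $(c_2/Z)^w\le(c_2/Z)^{\nu_K}2^{-(w-\nu_K)}$, and note that the remaining series converges with a bounded sum, because $K$ and $\nu_K$ are bounded.

**Step 4: bound $\nu_K$ below.** The unit squares with lower left corners $(\alpha,\beta)$, $\frac\alpha5+\beta\le L$, lie in the triangle $\xi,\eta\ge0$, $\frac\xi5+\eta\le L+\frac65$, which has area $\frac52(L+\frac65)^2$. So the $n$-th smallest weight is at least $\sqrt{2n/5}-\frac65$. As $\sum_{n\le K}\sqrt n\ge\int_0^K\sqrt\tau\,d\tau=\frac23K^{3/2}$ and $\sqrt K>100$,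
$$\frac{\nu_K}K\ge\tfrac23\sqrt{2/5}\,\sqrt K-\tfrac65\ge42.16-1.2=40.96.$$

**Step 5: compare.** We have $rS=e'/r=\sqrt{Se'}$, and $Se'=S(1-\frac32S)\le\frac16$, with the maximum at $S=\frac13$. So
$$\tfrac12(dS+ee')\le50\,(rS+e'/r)=100\sqrt{Se'}\le\frac{100}{\sqrt6}<40.83.$$
Since $D=Z^S$ and $E\ll Z^{e'}$, (4) and (5) give $|\Delta|\ll Z^{(40.83-40.96)K}\ll Z^{-K/10}$. For $Z\ge Z_0$ this is $<1$, so the integer $\Delta$ is $0$. $\square$

The number $100$ is chosen as follows. Per column, the main terms are $0.4216\sqrt K$ against at most $100/\sqrt6$, that is, $0.4083$ times the parameter $100$. The loss $\frac65$ does not grow, so a parameter somewhat above $90$ already suffices.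

**The factors of $F$.** We replace $F$ by irreducible curves. Factor $F$ over $\mathbb Z$ into irreducible factors; there are $O(1)$ non-constant ones. They are bihomogeneous: if $F=PQ$, compare the components of highest and lowest degree in $(x,u)$. The highest degrees of $P$ and $Q$ add up to the degree $d$ of $F$ in $(x,u)$, and so do the lowest; so in each factor they agree. The same holds in $(y,v)$. We also need the coefficients of the factors. By Gelfond's inequality, the product of the maximum coefficient moduli of the factors is at most $e^{\Sigma}$ times that of $F$, where $\Sigma=O(1)$ is the sum of the partial degrees of $F$. Each integer factor has maximum modulus $\ge1$, so every factor has coefficients $\le Z^{O(1)}$.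

Every solution with $s$ in the arc is a zero of one of these factors. Let $G$ be a primitive non-constant irreducible factor, of bidegree $(a,b)$ with $a\le d$, $b\le e$. We must count the solutions with $s$ in the arc and $G=0$.

## Curves with $\min(a,b)\le1$: back to Thue equations

The claim of this section is that *such a $G$ carries $\ll_\varepsilon Z^\varepsilon$ solutions*. A curve that is linear in one pair of variables allows us to eliminate that pair, and what remains is a Thue equation.

**Case $a=0$ or $b=0$.** Then $G$ is an irreducible rational binary form. If there is a solution at all, $G$ has a rational zero, so it is linear, and $(y,v)$ (if $a=0$), respectively $(x,u)$ (if $b=0$), is determined by coprimality and positivity. Apply Lemma 6, respectively Lemma 4.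

**Case $b=1$, $a\ge1$.**

**Step 1: eliminate $(y,v)$.** Write $G=yQ(x,u)-vP(x,u)$ with forms $P,Q$ of degree $a$. They are nonzero and coprime, since otherwise $G$ would be reducible (here $a\ge1$ is used). At a solution $yQ=vP$ and $\gcd(y,v)=1$, so
$$P(x,u)=ky,\qquad Q(x,u)=kv,\qquad k\in\mathbb Z,$$
and $k\ne0$ because $P,Q$ have no common zero. Let $R=\mathrm{Res}(P,Q)\ne0$. The map $(\alpha,\beta)\mapsto\alpha P+\beta Q$ on pairs of forms of degree $a-1$ has the Sylvester matrix, of determinant $\pm R$. By its adjugate, $Rx^{2a-1}$ and $Ru^{2a-1}$ are combinations of $P$ and $Q$ with coefficients in $\mathbb Z[x,u]$. Since $k$ divides $P(x,u)$ and $Q(x,u)$, and $\gcd(x,u)=1$, we get $k\mid R$. As $|R|\le Z^{O(1)}$, there are $\ll_\varepsilon Z^\varepsilon$ values of $k$. For each, substitution in (1) gives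
$$\Psi(x,u):=Ax^3P(x,u)^2-Bu^3Q(x,u)^2=Ck^2\ne0, \tag{6}$$
and $(x,u)$ together with $k$ determine $(y,v)$. The coefficients of $\Psi$ and $Ck^2$ are $\le Z^{O(1)}$. By Lemma 5 it remains to show that $\Psi$ has at least three distinct zeros on $\mathbb P^1(\mathbb C)$.

Two examples show what to expect. For $G=yu-vx$ we have $P=x$, $Q=u$ and $\Psi=Ax^5-Bu^5$, with five zeros. For $G=yx-vu$ we have $P=u$, $Q=x$ and $\Psi=x^2u^2(Ax-Bu)$, with exactly three. So the count must be sharp, and it must notice zeros at $\{x=0\}$ and $\{u=0\}$.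

**Step 2: count the zeros by Riemann–Hurwitz.** Put $\varphi=\dfrac{Ax^3P^2}{Bu^3Q^2}$, a rational function on $\mathbb P^1$. Its order is odd at $\{x=0\}$ and at $\{u=0\}$ and even at all other points. So $\varphi$ is non-constant and $\Psi\not\equiv0$. Let $n=\deg\varphi$. Riemann–Hurwitz says that $\sum(\text{ramification index}-1)=2n-2$ over all points. Keeping only the points above $0,1,\infty$, we get $2n-2\ge3n-\#\varphi^{-1}\{0,1,\infty\}$, that is,
$$\#\varphi^{-1}\{0,1,\infty\}\ge n+2. \tag{7}$$
Let $\mu_x,\mu_u\ge1$ be the absolute values of the (odd) orders of $\varphi$ at $\{x=0\}$ and $\{u=0\}$. The absolute orders add up to $2n$, and the points of $\varphi^{-1}\{0,\infty\}$ other than these two have absolute order at least $2$. So $\#\varphi^{-1}\{0,\infty\}\le2+\frac12(2n-\mu_x-\mu_u)$, and with (7)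
$$\#\varphi^{-1}(1)\ge\tfrac12(\mu_x+\mu_u).$$
Every point of $\varphi^{-1}(1)$ is a zero of $\Psi$: there numerator and denominator are equal, or both vanish.

Let $q_0=\mathrm{ord}_xQ$ and $p_0=\mathrm{ord}_uP$. If $q_0=0$, the order at $\{x=0\}$ is $3+2\,\mathrm{ord}_xP$, so $\mu_x\ge3$. If $q_0\ge1$, both terms of $\Psi$ vanish at $\{x=0\}$, which is then a zero of $\Psi$ not in $\varphi^{-1}(1)$, because $\varphi\in\{0,\infty\}$ there. Likewise, $p_0=0$ gives $\mu_u\ge3$, and $p_0\ge1$ gives the further zero $\{u=0\}$. So the number of zeros of $\Psi$ is at least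

* $\frac12(3+3)=3$ if $q_0=p_0=0$,
* $\frac12(3+1)+1=3$ if exactly one of $q_0,p_0$ is positive,
* $\frac12(1+1)+2=3$ if both are positive.

**Case $a=1$, $b\ge1$.** The elimination is the same with the roles exchanged. Write $G=xQ(y,v)-uP(y,v)$ with $P,Q$ nonzero coprime forms of degree $b$. At a solution $(P,Q)(y,v)=k(x,u)$ with $0\ne k\mid\mathrm{Res}(P,Q)$, by the same argument with $\gcd(x,u)=\gcd(y,v)=1$. So there are $\ll_\varepsilon Z^\varepsilon$ values of $k$, and
$$\Psi(y,v):=Ay^2P^3-Bv^2Q^3=Ck^3\neq0.$$
Again we need three distinct zeros. Put $\varphi=\dfrac{Ay^2P^3}{Bv^2Q^3}$, $n=\deg\varphi$. Away from $\{y=0\}$ and $\{v=0\}$ the orders of $\varphi$ are divisible by $3$; at these two points they are not. So $\varphi$ is non-constant and $\Psi\not\equiv0$. Let $\mu_y,\mu_v\ge1$ be the absolute orders there. As before $\#\varphi^{-1}\{0,\infty\}\le2+\frac13(2n-\mu_y-\mu_v)$, and (7) gives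
$$\#\varphi^{-1}(1)\ge(n+2)-2-\tfrac13(2n-\mu_y-\mu_v)=\tfrac13(n+\mu_y+\mu_v).$$
Let $q_0=\mathrm{ord}_yQ$, $p_0=\mathrm{ord}_vP$. As before, points of $\varphi^{-1}(1)$ are zeros of $\Psi$, and $q_0\ge1$ (respectively $p_0\ge1$) makes $\{y=0\}$ (respectively $\{v=0\}$) a further zero.

* If $q_0=p_0=0$, then $y^2P^3$ and $v^2Q^3$ are coprime, so $n=3b+2\ge5$. The orders $2+3\,\mathrm{ord}_yP$ and $-2-3\,\mathrm{ord}_vQ$ give $\mu_y,\mu_v\ge2$. So $\#\varphi^{-1}(1)\ge\frac13(5+2+2)=3$.
* If exactly one is positive, say $q_0\ge1$, then $y\nmid P$ and exactly the factor $y^2$ cancels (respectively $v^2$ if $p_0\ge1$). So $n=3b\ge3$; one $\mu$ is $\ge1$ and the other is $\ge2$. So $\#\varphi^{-1}(1)\ge\frac13(3+1+2)=2$, and there is one further zero.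
* If both are positive, then $n=3b-2\ge1$, so $\#\varphi^{-1}(1)\ge\frac13(1+1+1)=1$, and there are two further zeros.

So Lemma 5 applies again, and the claim of this section is proved. $\square$

## One determinant of size $6$ alone: the exponent $13/50$

We can now try to avoid curves with $a,b\ge2$ altogether. If the auxiliary form has bidegree $(2,1)$ or $(1,2)$, all its factors have $\min(a,b)\le1$, and the previous section disposes of them. The price is a shorter arc.

Take the critical box, $D=Z^{2/5}$, $E\asymp Z^{2/5}$, and arcs of length $Z^{-\sigma}$ with $\frac15\le\sigma\le\frac13$. The expansion in Step 3 of Proposition 7 works as before, with weights $\sigma\alpha+\beta$. The six smallest are $0,\sigma,2\sigma,3\sigma,4\sigma,1$, with sum $10\sigma+1$. For bidegree $(2,1)$ the size factor is $D^6E^3\asymp Z^{18/5}$, and for $(1,2)$ it is $D^3E^6\asymp Z^{18/5}$ as well. So the integer minors are $\ll Z^{18/5-10\sigma-1}$. This bound forces them to vanish for $\sigma>\frac{13}{50}$, and it does not for smaller $\sigma$. The result is $Z^{13/50+\varepsilon}$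 solutions, and $\frac{13}{50}=0.26$ misses $\frac14$ by $\frac1{100}$.

The loss comes from the weight $1$: the sixth column is spent on $\zeta$, that is, on the fact that the points are near the curve $s^3t^2=\kappa$ but not on it. If the points lay on a smooth curve, the six weights at scale $\sigma$ would be $0,\sigma,\dots,5\sigma$ with sum $15\sigma$, and $\frac{18}5<15\sigma$ would need only $\sigma>\frac6{25}$. After Proposition 7 the points *do* lie on a curve, $G=0$. So we use the large form $F$ for arcs of length $Z^{-1/5}$, and on a factor $G$ with $a,b\ge2$ we run the size $6$ determinant a second time. What must be proved is that $G=0$ behaves like a smooth curve near our points, although its coefficients are known only to be $\le Z^{O(1)}$.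

## Curves with $a,b\ge2$: derivative bounds and a determinant of size $6$

The claim of this section is that *a factor $G$ with $a,b\ge2$ carries, on one arc,*
$$\ll(\log Z)\bigl(1+\min(D^{1/10},Z^{1/5}D^{-2/5})\bigr)$$
*solutions.* Only the degrees of $G$ matter here, not its coefficients.

**Step 1: reduce to absolutely irreducible $G$.** We want a plane curve that is irreducible over $\mathbb C$. Let $G_1$ be an irreducible factor of $G$ over $\overline{\mathbb Q}$, scaled so that one of its coefficients is $1$. Its distinct Galois conjugates divide $G$ and are pairwise non-proportional, as they share the coefficient $1$. Their product is rational and divides $G$, so it is $G$ up to a constant. If there are at least two conjugates, a rational point on one of them lies on all of them. Two of them have at most $2ab$ common zeros by Bézout, and each rational point gives at most one quadruple. So there are $O(1)$ solutions. Assume now that $G$ is absolutely irreducible.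

Put $\tilde G(s,t)=G(sX,U;tY,V)\in\mathbb R[s,t]$. Since $a,b\ge2$, $G$ is not divisible by $u$ or $v$. Hence $\tilde G$ has degree $a$ in $s$ and $b$ in $t$. It is irreducible over $\mathbb C$, since the degrees in $s$ and in $t$ are additive, so a factorization of $\tilde G$ would homogenize to one of $G$. At our points $(sX:U)=(x:u)$ and $(tY:V)=(y:v)$, so $\tilde G(s,t)=0$, and $(s,t)$ determines the quadruple. For each $s_1$ the polynomial $\tilde G(s_1,\cdot)$ is not identically $0$, since otherwise $s-s_1$ would divide $\tilde G$. So each value of $s$ carries at most $b$ points.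

**Step 2: pass to real-analytic branches.** Remove from the arc the zeros of the leading coefficient and of the discriminant of $\tilde G$ with respect to $t$. Both are nonzero polynomials in $s$ of bounded degree (the discriminant because $\tilde G$ is irreducible), so only $O(1)$ points are lost. On each of the $O(1)$ remaining open intervals all roots in $t$ are simple and finite. So the real roots are given by at most $b$ real-analytic branches $t=g(s)$, with $\tilde G_t\ne0$ on them. Fix a branch, and let
$$\gamma(s)=\kappa^{1/2}s^{-3/2},\qquad\rho=g-\gamma .$$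
By (3), at our points on the branch $t=\gamma(s)(1+\zeta)^{1/2}$, so
$$|\rho(s)|=\gamma(s)\bigl((1+\zeta)^{1/2}-1\bigr)\le c_3/Z. \tag{8}$$
So the algebraic function $g$ is very close to the explicit function $\gamma$ at our points. We need the same for derivatives.

**Step 3: make $\rho$ and its derivatives monotone.** The purpose is to turn closeness at points into closeness on an interval. We claim that for $1\le j\le6$ the interval splits into $O(1)$ subintervals on each of which $\rho^{(j)}$ has weakly constant sign. First,
$$g^{(j)}=\frac{R_j(s,g)}{\tilde G_t(s,g)^{2j-1}},\qquad R_1=-\tilde G_s,$$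
$$R_{j+1}=\bigl(R_{j,s}\tilde G_t-R_{j,t}\tilde G_s\bigr)\tilde G_t-(2j-1)R_j\bigl(\tilde G_{st}\tilde G_t-\tilde G_{tt}\tilde G_s\bigr).$$
Indeed $g'=-\tilde G_s/\tilde G_t$. Differentiating $R_j\tilde G_t^{-(2j-1)}$ along the branch gives
$$\frac{R_{j,s}+R_{j,t}g'}{\tilde G_t^{2j-1}}-(2j-1)\frac{R_j(\tilde G_{st}+\tilde G_{tt}g')}{\tilde G_t^{2j}},$$
and inserting $g'$ gives $R_{j+1}/\tilde G_t^{2j+1}$. The $R_j$ have bounded degree. Also $\gamma^{(j)}=\gamma_j\kappa^{1/2}s^{-3/2-j}$ with $\gamma_j\ne0$. A zero of $\rho^{(j)}$ means $g^{(j)}=\gamma^{(j)}$; squaring, it gives a common zero $(s,g(s))$ of $\tilde G$ and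
$$Q_j=s^{2j+3}R_j^2-\gamma_j^2\kappa\,\tilde G_t^{4j-2}.$$
If $\tilde G\nmid Q_j$, Bézout's theorem gives $O(1)$ such zeros. If $\tilde G\mid Q_j$, then $(g^{(j)})^2=(\gamma^{(j)})^2$ along the branch. As $\gamma^{(j)}$ does not vanish, the sign in $g^{(j)}=\pm\gamma^{(j)}$ is constant by continuity, so $\rho^{(j)}$ is identically $0$ or identically $-2\gamma^{(j)}$, which has constant sign. This proves the claim.

After subdividing into $O(1)$ intervals and discarding $O(1)$ points, $\rho^{(j)}$ is therefore monotone for $0\le j\le5$. As $\rho$ itself is monotone, the set where $|\rho|\le c_3/Z$ is an interval, and by (8) it contains all our points. Let $p<q$ be its endpoints and $\ell=q-p\le\delta$; endpoints and degenerate intervals contribute $O(1)$ points. So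
$$|\rho|\le c_3/Z\quad\text{on }(p,q).$$

**Step 4: stay away from the endpoints.** Smallness and monotonicity do not bound derivatives up to the endpoints: $\rho(s)=Z^{-1}((s-p)/\ell)^{1/2}$ is at most $Z^{-1}$ on $(p,q)$ and each of its derivatives has constant sign, but $\rho'$ is unbounded near $p$. So we decompose dyadically. Cover $(p,q)$ by the intervals $[p+2^{-k-1}\ell,\,p+2^{-k}\ell]$, $k\ge1$, and their mirror images at $q$. Such an interval has length $\lambda=2^{-k-1}\ell\le\delta$, and its distance from $p$ and from $q$ is at least $\lambda$.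

Only $O(\log Z)$ of them matter. Distinct values of $s=\frac UX\cdot\frac xu$ differ by at least
$$\frac UX\cdot\frac1{4U^2}=\frac1{4D},$$
because distinct fractions with denominators $u,u_1<2U$ differ by at least $1/(uu_1)$. So the intervals with $2^{-k}\ell<\frac1{4D}$ may be merged into two end intervals carrying $O(1)$ points, and $O(\log Z)$ intervals remain. Let $I$ be one of them and $\lambda$ its length.

**Step 5: bound the derivatives of $\rho$ on $I$.** We show
$$|\rho^{(j)}(s)|\ll\lambda^{-j}Z^{-1}\qquad(s\in I,\ 0\le j\le5). \tag{9}$$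
Recall the divided difference of $f$ at distinct nodes,
$$f[\theta_1,\dots,\theta_i]=\sum_k f(\theta_k)\prod_{l\ne k}(\theta_k-\theta_l)^{-1},$$
for example $f[\theta_1,\theta_2]=\frac{f(\theta_2)-f(\theta_1)}{\theta_2-\theta_1}$. For smooth real $f$ it equals $f^{(i-1)}(\xi)/(i-1)!$ for some $\xi$ in the interval spanned by the nodes.

For $j=0$, (9) is clear. Let $j\ge1$ and $\rho^{(j)}(s)=T>0$ (otherwise consider $-\rho$). By monotonicity $\rho^{(j)}\ge T$ on $[s,s+\lambda/2]$ or on $[s-\lambda/2,s]$, and both lie inside $(p,q)$. Take $j+1$ equally spaced nodes in that interval, with spacing $\lambda/(2j)$. The divided difference of $\rho$ there is $\rho^{(j)}(\xi)/j!\ge T/j!$. On the other hand its modulus is at most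
$$\frac{c_3}Z\sum_{i=0}^j\frac1{i!\,(j-i)!\,(\lambda/2j)^j}=\frac{2^j\,(c_3/Z)}{j!\,(\lambda/2j)^j}.$$
So $T\le2^jc_3Z^{-1}(2j/\lambda)^j$, which is (9).

**Step 6: monomials are smooth at scale $\eta=Z^{-1/5}$.** Parametrize $I$ by $s=s_I+\lambda\theta$, $\theta\in[0,1]$, $t=g(s)$, and put $\eta=Z^{-1/5}=\delta\ge\lambda$. By (9), for $1\le j\le5$,
$$\Bigl|\frac{d^js}{d\theta^j}\Bigr|\ll\eta^j,\qquad\Bigl|\frac{d^jt}{d\theta^j}\Bigr|=\lambda^j\bigl|\gamma^{(j)}+\rho^{(j)}\bigr|\ll\lambda^j+Z^{-1}\ll\eta^j,$$
because $Z^{-1}=\eta^5\le\eta^j$. Here five derivatives are exactly what $\eta=Z^{-1/5}$ allows. Also $s,t\ll1$. By the Leibniz rule, for each fixed monomial $f=s^it^k$ we have $|d^jf/d\theta^j|\ll\eta^j$ for $0\le j\le5$.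

**Step 7: the determinant.** Let $f_1,\dots,f_6$ be six such monomials and $\theta_1,\dots,\theta_6$ distinct values in an interval of length $\tau\le1$. Newton's formula
$$f_k(\theta_i)=\sum_{h\le i}f_k[\theta_1,\dots,\theta_h]\prod_{l<h}(\theta_i-\theta_l)$$
writes the matrix $(f_k(\theta_i))$ as a lower triangular matrix, with diagonal entries $\prod_{l<i}(\theta_i-\theta_l)$, times the matrix of divided differences. Row $i$ of the latter consists of values of $f_k^{(i-1)}/(i-1)!$, hence is $\ll\eta^{i-1}$. So
$$\det(f_k(\theta_i))=\prod_{i<i'}(\theta_{i'}-\theta_i)\cdot\det\bigl(f_k[\theta_1,\dots,\theta_i]\bigr)_{i,k}\ll\tau^{15}\,\eta^{0+1+2+3+4+5}=(\tau\eta)^{15}. \tag{10}$$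
Distinct points of our set on the branch have distinct $s$, hence distinct $\theta$.

**Step 8: count with bidegree $(2,1)$.** Take six of our points with $\theta$ in an interval of length $\tau$ and the six monomials $x^iu^{2-i}y^kv^{1-k}$. Removing the sizes as in (4), with $(d,e,K)$ replaced by $(2,1,6)$, and using (10), we see that the integer determinant is $\ll D^6E^3(\tau\eta)^{15}$. It vanishes if
$$\tau=\min\bigl(1,\ c\,\eta^{-1}D^{-2/5}E^{-1/5}\bigr)$$
with $c$ small. Then the matrix of all our points with $\theta$ in a given interval of length $\tau$ has rank $<6$, so these points lie on a nonzero form $H$ of bidegree $(2,1)$. Since $b\ge2$, $G\nmid H$; as $G$ is irreducible, there are at most $a+2b=O(1)$ such points. Covering $[0,1]$ by $\ll1/\tau+1$ intervals and using $E^{1/5}\asymp Z^{1/5}D^{-3/10}$ from (2), we find that $I$ carries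
$$\ll\frac1\tau+1\ll1+Z^{-1/5}D^{2/5}E^{1/5}\ll1+D^{1/10}$$
points.

**Step 9: count with bidegree $(1,2)$.** The monomials $x^iu^{1-i}y^kv^{2-k}$ give an integer determinant $\ll D^3E^6(\tau\eta)^{15}$. Since $a\ge2$, $G$ divides no nonzero form of bidegree $(1,2)$. The same argument, with $\tau=\min(1,c\,\eta^{-1}D^{-1/5}E^{-2/5})$ and $E^{2/5}\asymp Z^{2/5}D^{-3/5}$, shows that $I$ carries
$$\ll1+Z^{-1/5}D^{1/5}E^{2/5}\ll1+Z^{1/5}D^{-2/5}$$
points.

So $I$ carries $\ll1+\min(D^{1/10},Z^{1/5}D^{-2/5})$ points. Summing over the $O(\log Z)$ intervals $I$, the $O(1)$ subintervals and the $O(1)$ branches, and adding the $O(1)$ discarded points, we get the claim of this section. $\square$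

**Proof of Proposition 3 and Theorem 1.** Boxes with $D<Z^{1/5}$ or $E<Z^{1/5}$ contain $\ll_\varepsilon Z^{1/5+\varepsilon}$ solutions by Lemmas 4 and 6. In every other box there are $O(Z^{1/5})$ arcs. By Proposition 7, the solutions on an arc lie on $O(1)$ irreducible factors $G$, and each $G$ carries $\ll_\varepsilon Z^\varepsilon$ solutions if $\min(a,b)\le1$, and $\ll(\log Z)(1+\min(D^{1/10},Z^{1/5}D^{-2/5}))$ if $a,b\ge2$. Multiplying by $Z^{1/5}$ gives Proposition 3. Theorem 1 follows by the summation over boxes already carried out. $\blacksquare$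

## Square and non-square $ABmm'$: proof of Theorem 2

**Step 1: solutions with $ABmm'$ a square are bounded.** If $ABmm'=w^2$ with $w\ge1$, then
$$(Am+Bm')^2-(2w)^2=(Am-Bm')^2=C^2 .$$
So the positive integer $Am+Bm'+2w$ divides $C^2$, and $Am+Bm'\le C^2$. If all solutions are of this kind, $N$ is bounded.

**Step 2: one other solution generates infinitely many.** Otherwise fix a solution $m=x^3y^2$, $m'=u^3v^2$ with $ABmm'$ not a square. Put $a=Ax^3$, $b=Bu^3$, so $ay^2-bv^2=C$. Here $ab$ is not a square, because $ab\,(yv)^2=ABmm'$. So Pell's equation has a solution $T^2-abW^2=1$ with $T,W\ge1$. Consider the map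
$$(y,v)\mapsto(Ty+bWv,\ Tv+aWy).$$
It multiplies $ay^2-bv^2$ by $T^2-abW^2=1$, since
$$a(Ty+bWv)^2-b(Tv+aWy)^2=(T^2-abW^2)(ay^2-bv^2),$$
the mixed terms $\pm2abTWyv$ cancelling. It multiplies $\sqrt a\,y+\sqrt b\,v$ by $\epsilon=T+W\sqrt{ab}>1$. So its iterates $(y_k,v_k)$ are distinct pairs of positive integers with $ay_k^2-bv_k^2=C$ and $y_k,v_k\ll\epsilon^k$. They give distinct solutions $(x^3y_k^2,\,u^3v_k^2)$ with both entries powerful and $\ll\epsilon^{2k}$. Hence $N(z)\gg\log z$ for $z\ge z_0(A,B,C)$.

**Step 3: both cases occur.** For $A=B=C=1$ the solution $9-8=1$ has $ABmm'=72$, which is not a square, so this is the second case; Step 2 with $a=1$, $b=8$, $(T,W)=(3,1)$ maps $(3,1)$ to $(17,6)$ and then to $(99,35)$, the solutions found by hand. For $(A,B,C)=(9,1,3)$ the equation $9m-m'=3$ gives $3\mid m'$, hence $9\mid m'$ because $m'$ is powerful, hence $9\mid3$, which is impossible. So there are no solutions, and the first case holds. $\blacksquare$
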